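# Representation dimension of a corner algebra $eAe$

Cut an algebra $A$ down by an idempotent $e$ and you get the smaller algebra $eAe$. Many invariants can only drop under this operation. Does Auslander's representation dimension drop too? We begin with a case where the answer is yes and the proof is short, see which line of that proof breaks, and then build algebras for which the inequality is false.

## 1. The corner $eAe$ and the functor $M\mapsto eM$

Throughout, $A$ is an Artin algebra: an algebra over a commutative artinian ring that is finitely generated as a module over that ring. Modules are finitely generated left modules unless stated otherwise, $A\text{-mod}$ is their category, and $D$ is the standard duality between left and right modules. For a module $M$, $\operatorname{add}M$ is the class of modules isomorphic to direct summands of finite direct sums of copies of $M$.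

**Definition (generator-cogenerator, representation dimension).** A module $M\in A\text{-mod}$ is a *generator-cogenerator* if every indecomposable projective and every indecomposable injective $A$-module is isomorphic to a direct summand of $M$; equivalently, $A$ and $DA$ lie in $\operatorname{add}M$. The representation dimension of $A$ is
$$\operatorname{rep.dim}(A)=\inf\{\operatorname{gl.dim}\operatorname{End}_A(M) : M\in A\text{-mod is a generator-cogenerator}\}. \tag{1}$$

For an idempotent $e\in A$, $eAe$ is again an Artin algebra. The problem, which comes from "The relative Auslander-Reiten theory of modules" (http://math0.bnu.edu.cn/~ccxi/Papers/Articles/rart.pdf), is to prove or disprove: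

**Conjecture.** For any Artin algebra $A$ and any idempotent $e\ne0$ in $A$, $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$.

A known result gives the inequality under a hypothesis on $e$. For $Y\in eAe\text{-mod}$ let $a_Y:Ae\otimes_{eAe}Y\to\operatorname{Hom}_{eAe}(eA,Y)$ be the natural map sending $b\otimes y$ to $c\mapsto(cb)y$. If $a_Y$ is bijective for every $Y$, then $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$. The conjecture asks for the inequality with no hypothesis.

We start with a hypothesis on $A$ instead of $e$.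

**Theorem 1.** If $A$ is any Artin algebra with $\operatorname{rep.dim}(A)\le3$ and $0\ne e=e^2\in A$, then $\operatorname{rep.dim}(eAe)\le\operatorname{rep.dim}(A)$.

Write $B=eAe$. The tool that compares $A$ and $B$ is the exact functor $W\mapsto eW$ from $A\text{-mod}$ to $B\text{-mod}$. Two properties of it are needed.

First, *if $M$ is a generator-cogenerator over $A$, then $eM$ is one over $B$*. Indeed $Ae$ and $D(eA)$ lie in $\operatorname{add}M$, and $e(Ae)=B$, $e\,D(eA)=D(eAe)=DB$.

Second, for $Y\in B\text{-mod}$ put $X=\operatorname{Hom}_B(eA,Y)$, an $A$-module by $(af)(c)=f(ca)$. Then $eX=\operatorname{Hom}_B(eAe,Y)\cong Y$ via $f\mapsto f(e)$. For every $W\in A\text{-mod}$, adjunction gives a bijection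
$$\operatorname{Hom}_A(W,\operatorname{Hom}_B(eA,Y))\to\operatorname{Hom}_B(eW,Y),\qquad \varphi\mapsto e\varphi. \tag{2}$$
To see that the bijection is $\varphi\mapsto e\varphi$: adjunction sends $\varphi$ to the map $eA\otimes_AW=eW\to Y$ with $ew\mapsto\varphi(w)(e)$, and under $eX\cong Y$ this is the restriction of $\varphi$ to $eW$.

**The simplest case by hand.** Suppose $A$ has a module $M$ with $\operatorname{add}M=A\text{-mod}$. Given $Y\in B\text{-mod}$, the module $X=\operatorname{Hom}_B(eA,Y)$ lies in $\operatorname{add}M$, so $Y\cong eX$ lies in $\operatorname{add}eM$. Hence $\operatorname{add}eM=B\text{-mod}$. To turn this into a statement about global dimensions, and to go one step further, we need a dictionary between $\operatorname{gl.dim}\operatorname{End}_A(M)$ and resolutions of modules.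

## 2. Resolutions by a generator-cogenerator

For a module $M$ put $\Gamma_M=\operatorname{End}_A(M)^{op}$. Then $\operatorname{Hom}_A(M,X)$ is a left $\Gamma_M$-module. Left and right global dimension agree for Artin algebras, so $\operatorname{gl.dim}\Gamma_M=\operatorname{gl.dim}\operatorname{End}_A(M)$. We use two textbook facts, together called (3): the functor $\operatorname{Hom}_A(M,-)$ restricts to an equivalence from $\operatorname{add}M$ to the finitely generated projective $\Gamma_M$-modules, and
$$\operatorname{Hom}_A(M',X)\to\operatorname{Hom}_{\Gamma_M}(\operatorname{Hom}_A(M,M'),\operatorname{Hom}_A(M,X))\ \text{ is bijective for } M'\in\operatorname{add}M \text{ and every } X. \tag{3}$$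
The case $M'=M$ is clear, and both sides are additive in $M'$.

**Definition ($M$-resolution).** An exact sequence is *$M$-exact* if it stays exact under $\operatorname{Hom}_A(M,-)$. An *$M$-resolution of $X$ of length $r$* is an exact, $M$-exact sequence $0\to M_r\to\dots\to M_0\to X\to0$ with all $M_i\in\operatorname{add}M$; zero terms are allowed.

A *right $\operatorname{add}M$-approximation* of $X$ is a map $M_0\to X$ with $M_0\in\operatorname{add}M$ through which every map $M\to X$ factors. It always exists: take finitely many maps $M\to X$ that generate $\operatorname{Hom}_A(M,X)$ over the ground ring, and let $M_0$ be the corresponding power of $M$. If $M$ is a generator, it is onto.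

**Lemma 1.** Let $M$ be a generator-cogenerator of $A\text{-mod}$.
(i) If $d=\operatorname{gl.dim}\operatorname{End}_A(M)<\infty$, every $X$ has an $M$-resolution of length $r=\max(d-2,0)$.
(ii) If every $X$ has an $M$-resolution of length $\le r$, then $\operatorname{gl.dim}\operatorname{End}_A(M)\le r+2$.

*Proof.* (i) We first bound a projective dimension, which is where cogenerator is used. Take $0\to X\to I^0\to I^1$ exact with $I^j$ injective, so $I^j\in\operatorname{add}M$. Then $0\to\operatorname{Hom}(M,X)\to\operatorname{Hom}(M,I^0)\to\operatorname{Hom}(M,I^1)$ is exact and the last two terms are projective. The cokernel of the last map has projective dimension at most $d$, and $\operatorname{Hom}(M,X)$ is a second syzygy of it, so $\operatorname{pd}\operatorname{Hom}(M,X)\le r$.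

Now build the resolution. Put $K_0=X$, and let $K_{i+1}$ be the kernel of a right $\operatorname{add}M$-approximation $M_i\to K_i$, which is onto because $M$ is a generator. Each $0\to K_{i+1}\to M_i\to K_i\to0$ is $M$-exact. So $\operatorname{Hom}(M,K_r)$ is an $r$-th syzygy of $\operatorname{Hom}(M,X)$, hence projective, hence $\operatorname{Hom}(M,K_r)\cong\operatorname{Hom}(M,M')$ with $M'\in\operatorname{add}M$. By (3) this isomorphism is induced by a map $M'\to K_r$. Since $A\in\operatorname{add}M$, this map becomes bijective under $\operatorname{Hom}_A(A,-)$, so $K_r\cong M'$. Splicing the short sequences gives the $M$-resolution.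

(ii) By (3), a finitely generated $\Gamma_M$-module $C$ has a presentation $\operatorname{Hom}(M,M_1)\xrightarrow{f_*}\operatorname{Hom}(M,M_0)\to C\to0$ with $f:M_1\to M_0$ in $\operatorname{add}M$. An $M$-resolution of $\ker f$ of length $\le r$ becomes, under $\operatorname{Hom}(M,-)$, a projective resolution of $\operatorname{Hom}(M,\ker f)=\ker f_*$. So $\operatorname{pd}\ker f_*\le r$ and $\operatorname{pd}C\le r+2$. $\square$

**Example.** Let $A=k[x]/(x^3)$, a local self-injective algebra, and $X=k[x]/(x^2)$. Take $M=A\oplus k$, which is a generator-cogenerator. The projection $A\to X$ does not lift the socle inclusion $k\to X$, because the socle of $A$ maps to $0$. A right approximation is $A\oplus k\to X$, $(a,c)\mapsto \bar a+cx$. Its kernel consists of the pairs $(-cx+bx^2,c)$, and $x$ sends such a pair to $(-cx^2,0)$; so the kernel is again isomorphic to $k[x]/(x^2)=X$. Using this approximation at every step, all $K_i$ equal $X\notin\operatorname{add}M$. By the proof of Lemma 1(i), $\operatorname{gl.dim}\operatorname{End}_A(M)=\infty$. With $M=A\oplus k[x]/(x^2)\oplus k$ instead, every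 module lies in $\operatorname{add}M$, and Lemma 1(ii) with $r=0$ gives global dimension at most $2$. The choice of $M$ matters.

## 3. The inequality when $\operatorname{rep.dim}(A)\le3$

**Proof of Theorem 1.** Let $M$ be a generator-cogenerator with $d=\operatorname{gl.dim}\operatorname{End}_A(M)=\operatorname{rep.dim}(A)\le3$ (an infimum of integers is attained), and $r=\max(d-2,0)\le1$. Let $B=eAe$.

**Step 1: transport a resolution from $A$ to $B$.** Let $Y\in B\text{-mod}$ and $X=\operatorname{Hom}_B(eA,Y)$. By Lemma 1(i) there is an $M$-resolution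
$$0\to M_1\to M_0\to X\to0,\qquad M_1=0 \text{ if } r=0.$$
Then $0\to eM_1\to eM_0\to Y\to0$ is exact. Is it $eM$-exact? By left exactness of Hom, only the lifting of maps $\psi:eM\to Y$ to $eM_0$ is in question. By (2), $\psi=e\varphi$ for some $\varphi:M\to X$. Lift $\varphi$ to $M\to M_0$ and apply $e$: this lifts $\psi$. So we have an $eM$-resolution of $Y$ of length $\le r$, and $eM$ is a generator-cogenerator. By Lemma 1(ii), $\operatorname{rep.dim}(B)\le r+2$. This settles $d=3$ and $d=2$.

**Step 2: the degenerate case $d\le1$.** Here $r=0$ and so $\operatorname{add}M=A\text{-mod}$; we show that $A$ is semisimple. Let $U$ be simple with injective envelope $I$. The sequence $0\to\operatorname{Hom}(M,U)\to\operatorname{Hom}(M,I)\to\operatorname{Hom}(M,I/U)$ is exact with projective terms, and the cokernel of its last map has projective dimension $\le1$. So the image of the last map is projective, and $\operatorname{Hom}(M,U)\to\operatorname{Hom}(M,I)$ splits. By (3) the splitting comes from a map $I\to U$, so $U\to I$ splits. As $I$ is indecomposable, $U=I$. All simple modules are injective, so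 every module is semisimple by induction on its length, and $A$ is semisimple. Then $eAe$ is semisimple too. Every $eAe$-module is projective, $\operatorname{End}_{eAe}(eAe)$ has global dimension $0$, and $\operatorname{rep.dim}(eAe)=0$. $\square$

**What changes when $\operatorname{rep.dim}(A)\ge4$.** The $M$-resolution of $X$ may now have length $2$ or more, say $0\to M_2\to M_1\to M_0\to X\to0$. At $X$ the argument works as before. The next thing to lift is a map $eM\to eK_1$, where $K_1=\ker(M_0\to X)$. We would need it to come from a map $M\to K_1$. But (2) is a statement about modules of the form $\operatorname{Hom}_B(eA,Y)$, and $K_1$ need not have this form. For other modules $K$, the map $\operatorname{Hom}_A(W,K)\to\operatorname{Hom}_B(eW,eK)$ can fail to be onto. For example, let $A$ have orthogonal idempotents $e_1,e_2$ with sum $1$, $e_1Ae_1=e_2Ae_2=e_1Ae_2=k$ and $e_2Ae_1=0$. Take $e=e_2$, $K=Ae_2$ and $W=Ae_2/\operatorname{rad}Ae_2$. The socle of $K$ is $e_1Ae_2$, which is not isomorphic to $W$, so $\operatorname{Hom}_A(W,K)=0$; but $\operatorname{Hom}_k(eW,eK)=k$.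

One could discard $K_1$ and start again with $X'=\operatorname{Hom}_B(eA,eK_1)$. But Lemma 1 then gives an $M$-resolution of $X'$ of length $d-2$ again, not $d-3$, so the process is not shown to stop. In fact no repair exists.

**Theorem 2.** Let $k$ be an infinite field and $s\ge1$. There are a finite-dimensional self-injective $k$-algebra $A_s$ and an idempotent $e\in A_s$ with
$$\operatorname{rep.dim}(A_s)\le s+3,\qquad \operatorname{rep.dim}(eA_se)\ge2s+3.$$
For $s=1$ this gives $\operatorname{rep.dim}(A_1)\le4<5\le\operatorname{rep.dim}(eA_1e)$, so the conjecture is false; moreover $\operatorname{rep.dim}(A_1)=4$ exactly, and by Theorem 1 the value $4$ is the smallest possible for a counterexample.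

**Theorem 3.** For every $d\ge4$ and every infinite field $k$ there are a finite-dimensional self-injective $k$-algebra $A$ with $\operatorname{rep.dim}(A)=d$ and an idempotent $e$ with $\operatorname{rep.dim}(eAe)\ge2d-3>d$. In particular $\operatorname{rep.dim}(eAe)-\operatorname{rep.dim}(A)$ is unbounded.

## 4. Every algebra is a corner of a self-injective algebra

We need an upper bound for $\operatorname{rep.dim}(A)$ and a lower bound for $\operatorname{rep.dim}(eAe)$. The upper bound comes from self-injective algebras with a short radical series.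

**Lemma 2 (Auslander).** If $A$ is self-injective, $\mathfrak r=\operatorname{rad}A$, $\mathfrak r^n=0$ and $n\ge2$, then $\operatorname{rep.dim}(A)\le n$.

*Proof.* Let $M=\bigoplus_{i=1}^nA/\mathfrak r^i$. It is a generator because $A/\mathfrak r^n=A$, and a cogenerator because injectives are projective.

**Step 1: if $\mathfrak r^mX=0$ with $1\le m\le n$, then $X$ has an $M$-resolution of length $\le m-1$.** The purpose is an approximation whose kernel is killed by one power of $\mathfrak r$ less. Let $X_i=\{x\in X:\mathfrak r^ix=0\}\cong\operatorname{Hom}_A(A/\mathfrak r^i,X)$. Then $X_0=0$, $X_m=X$, and $X_i/X_{i-1}$ is semisimple because $\mathfrak rX_i\subseteq X_{i-1}$. Let $Q_i\to X_i/X_{i-1}$ be a projective cover over $A/\mathfrak r^i$. Since $X_i$ is an $A/\mathfrak r^i$-module, the cover lifts to $\pi_i:Q_i\to X_i$. Put $M_0=\bigoplus_{i\le m}Q_i\in\operatorname{add}M$ and $\pi=(\pi_i):M_0\to X$.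

*$\pi$ is a surjective right $\operatorname{add}M$-approximation.* From $X_i=X_{i-1}+\pi_i(Q_i)$ we get $X_i=\sum_{j\le i}\pi_j(Q_j)$ by induction. A map $A/\mathfrak r^i\to X$ with $i\le m$ is an element $x\in X_i$. Write $x=\sum_{j\le i}\pi_j(q_j)$. Since $\mathfrak r^iQ_j=0$ for $j\le i$, the element $(q_j)_{j\le i}$ of $M_0$ is killed by $\mathfrak r^i$ and defines a lift $A/\mathfrak r^i\to M_0$. For $i>m$ every map $A/\mathfrak r^i\to X$ factors through $A/\mathfrak r^m$, so it lifts as well. Surjectivity is the case $i=m$.

*$\mathfrak r^{m-1}\ker\pi=0$.* If $\pi(q_1,\dots,q_m)=0$, then $\pi_m(q_m)\in X_{m-1}$, so $q_m$ lies in the kernel of the projective cover $Q_m\to X_m/X_{m-1}$. Hence $q_m\in\mathfrak rQ_m$ and $\mathfrak r^{m-1}q_m\subseteq\mathfrak r^mQ_m=0$. For $j<m$ we have $\mathfrak r^{m-1}Q_j=0$ anyway.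

For $m=1$ this says $\ker\pi=0$, so $X\cong M_0$. For $m>1$ apply induction to $\ker\pi$ and splice.

**Step 2: if $X$ has no nonzero projective summand, then $\mathfrak r^{n-1}X=0$.** This saves one step of the resolution. Suppose not. Since $1$ is a sum of primitive idempotents, there are a primitive idempotent $\epsilon$ and $x\in\epsilon X$ with $\mathfrak r^{n-1}x\ne0$. The map $A\epsilon\to X$, $u\mapsto ux$, is nonzero on $\mathfrak r^{n-1}\epsilon$, which is contained in the socle of $A\epsilon$. This socle is simple because $A\epsilon$ is indecomposable injective. So the kernel does not contain the socle, and the map is injective. Thus $X$ has a submodule isomorphic to the injective module $A\epsilon$, which splits off as a projective summand: a contradiction.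

**Step 3: conclude.** Write $X=P\oplus X'$ with $P$ projective and $X'$ without nonzero projective summands. Step 1 with $m=n-1$ applies to $X'$, and $P\in\operatorname{add}M$. So $X$ has an $M$-resolution of length $\le n-2$, and Lemma 1(ii) gives $\operatorname{gl.dim}\operatorname{End}_A(M)\le n$. $\square$

Next, every finite-dimensional algebra $B$ is a corner of such an algebra, at the cost of one more radical layer. Recall the bimodule structure of $DB$: $(b\theta)(x)=\theta(xb)$ and $(\theta b)(x)=\theta(bx)$.

**Lemma 3.** Let $B$ be a finite-dimensional $k$-algebra with $(\operatorname{rad}B)^\ell=0$, $\ell\ge1$. Put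
$$\hat B=\begin{pmatrix}B&DB\\DB&B\end{pmatrix},$$
with matrix multiplication, the bimodule structure of $DB$, and $DB\cdot DB=0$. Then $\hat B$ is self-injective, $(\operatorname{rad}\hat B)^{\ell+1}=0$, and $e\hat Be=B$ for $e=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Hence $\operatorname{rep.dim}(\hat B)\le\ell+1$.

For $B=k$ this is the four-dimensional algebra with two vertices and two arrows, one in each direction, in which every product of two arrows is zero.

*Proof.* **Step 1: $\hat B$ is an associative algebra.** A triple product of entries with at least two factors in $DB$ vanishes for both bracketings. The other cases are the algebra and bimodule axioms.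

**Step 2: $\hat B$ is self-injective.** We produce a nondegenerate form. For $a=\begin{pmatrix}b_1&\theta\\\eta&b_2\end{pmatrix}$ put $t(a)=\theta(1)+\eta(1)$. With $a'=\begin{pmatrix}b_1'&\theta'\\\eta'&b_2'\end{pmatrix}$, the off-diagonal entries of $aa'$ are $b_1\theta'+\theta b_2'$ and $\eta b_1'+b_2\eta'$, so
$$t(aa')=\theta'(b_1)+\theta(b_2')+\eta(b_1')+\eta'(b_2).$$
If this is zero for all $a$, then varying $\theta,\eta,b_1,b_2$ gives $b_2'=0$, $b_1'=0$, $\theta'=0$, $\eta'=0$. So $a'\mapsto t(-\,a')$ is an injective map $\hat B\to D(\hat B_{\hat B})$ between spaces of equal dimension. It is left linear, since $t(-\,ca')$ is $c$ acting on $t(-\,a')$. Hence it is an isomorphism of left modules, and $\hat B$ is injective as a left module.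

**Step 3: the radical.** Let $J=\operatorname{rad}B$. The ideal $\begin{pmatrix}J&DB\\DB&J\end{pmatrix}$ has semisimple quotient $B/J\times B/J$. We show that its $(\ell+1)$-st power is zero; then it is $\operatorname{rad}\hat B$. Entries of a product of $\ell+1$ of its elements are sums of words of length $\ell+1$ in letters from $J$ and $DB$. A word with no letter from $DB$ lies in $J^{\ell+1}=0$. A word with at least two letters from $DB$ vanishes. A word with exactly one is $b\theta b'$ with $b\in J^p$, $b'\in J^q$, $p+q=\ell$ (and $J^0=B$), and $(b\theta b')(x)=\theta(b'xb)=0$ since $b'xb\in J^\ell=0$.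

The equality $e\hat Be=B$ is visible, and the last claim is Lemma 2 with $n=\ell+1\ge2$. $\square$

**Remark.** For $A=\hat B$ and this $e$, the hypothesis of the known result in Section 1 fails. Indeed $\hat Be\otimes_BY=Y\oplus(DB\otimes_BY)$, and $a_Y$ is zero on $DB\otimes_BY$: elements of $e\hat B$ and of $\hat Be$ multiply in $e\hat Be=B$, and the $DB$-entry of the second factor contributes only through $DB\cdot DB=0$. For $Y=B\neq 0$ this kernel contains $DB\ne0$.

So a counterexample will follow if we find $B$ with $(\operatorname{rad}B)^\ell=0$ and $\operatorname{rep.dim}(B)\ge\ell+2$.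

## 5. Point modules and the algebra $E_N$

Let $k$ be an infinite field, $N\ge1$, and $R=k[x_0,\dots,x_N]$ with its standard grading ($R_m=0$ for $m<0$).

**Definition (the algebra $E_N$ and its point modules).** $E=E_N$ is the algebra with orthogonal idempotents $e_0,\dots,e_N$, $1=\sum e_c$, and $e_cEe_d=R_{d-c}$, with multiplication from $R$. For $p\in k^N$ let $\hat p=(1,p_1,\dots,p_N)$. The *point module* $S_p$ has $e_cS_p=k1_c$ for all $c$, and $r\in e_cEe_d$ acts by $r1_d=r(\hat p)1_c$.

We have $e_cEe_c=k$ and $e_cEe_d=0$ for $c>d$. Hence every finitely generated projective $E$-module is a direct sum of modules $Ee_c$. Also the composition factors of $\operatorname{rad}Ee_d$ are simples at vertices $c<d$, so by induction the simple at vertex $d$ has projective dimension $\le d$. Thus $E$ has finite global dimension. Finally $(\operatorname{rad}E)^{N+1}=0$, as a nonzero product of radical elements between vertices runs through strictly increasing vertices.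

**Example ($N=1$).** $E_1$ is the Kronecker algebra: $e_0Ee_1=R_1$ is spanned by $x_0,x_1$. The module $S_p$ has dimension $2$, $x_0$ sends $1_1$ to $1_0$ and $x_1$ sends $1_1$ to $p1_0$. The scalar $p$ is determined by the isomorphism class, and $S_p$ is indecomposable. A given module $X$ has only finitely many indecomposable summands up to isomorphism, so for some $p$ we have $S_p\notin\operatorname{add}X$. That is, $S_p$ has no resolution of length $0$ by $\operatorname{add}X$. The next lemma is the version for general $N$.

**Lemma 4.** For every finitely generated $E_N$-module $X$ there is $p\in k^N$ such that every exact sequence $0\to X_r\to\dots\to X_0\to S_p\to0$ with all $X_i\in\operatorname{add}X$ has $r\ge N$.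

The plan: send $E$-modules to complexes over $k[t_1,\dots,t_N]$ so that $S_p$ becomes the residue field at the point $p$. A single module $X$ becomes free, homologically, near a general point. A resolution of $S_p$ by $X$ then resembles a free resolution of the residue field of an $N$-dimensional regular local ring, which has length $N$. "Resembles" must be made precise, because $X$ goes to a sum of free modules placed in several degrees; counting maps that vanish on homology does this.

*Proof.* **Step 1: a functor to complexes of free modules.** Let $Q=k[t_1,\dots,t_N]$ and let $L=\bigoplus_cQ\ell_c$ be the $Q$-$E$-bimodule with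
$$\ell_cr=r(1,t)\,\ell_d\qquad(r\in e_cEe_d).$$
It is a bimodule because $(rr')(1,t)=r(1,t)r'(1,t)$. For an $E$-module $X$ choose a bounded resolution $P_X$ by finitely generated projectives and put $\Phi(X)=L\otimes_EP_X$. Since maps of modules lift to resolutions uniquely up to homotopy, $\Phi$ is an additive functor to the homotopy category of bounded complexes of finitely generated free $Q$-modules: indeed $L\otimes_EEe_c=Le_c=Q\ell_c\cong Q$. For $r\in e_cEe_d$, right multiplication by $r$, $Ee_c\to Ee_d$, becomes multiplication by $r(1,t)$.

A short exact sequence $0\to K\to X\to Y\to0$ has, by the horseshoe lemma, a resolution $0\to P_K\to P_X\to P_Y\to0$ that is split in each degree. So $0\to\Phi(K)\to\Phi(X)\to\Phi(Y)\to0$ is split in each degree and yields a distinguished triangle with a connecting map $\delta:\Phi(Y)\to\Phi(K)[1]$. We use one consequence, which survives any base change: *a map $u$ starting at $\Phi(Y)$ whose composite with $\Phi(X)\to\Phi(Y)$ is null-homotopic has the form $u=u'\delta$ up to homotopy.*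

**Step 2: the image of $S_p$ is a Koszul complex.** Put $l_i=x_i-p_ix_0$ for $1\le i\le N$. Consider the Koszul complex built from right multiplications by the $l_i$,
$$0\to Ee_0\otimes\Lambda^Nk^N\to\dots\to Ee_{N-m}\otimes\Lambda^mk^N\to\dots\to Ee_N\to S_p\to0, \tag{4}$$
with last map $u\mapsto u1_N$. Its $e_a$-part has terms $R_{N-a-m}\otimes\Lambda^mk^N$; it is the degree $N-a$ part of the Koszul complex over $R$ of $l_1,\dots,l_N$ augmented to $R/(l_1,\dots,l_N)$. The forms $l_i$ are a regular sequence, as $x_0,l_1,\dots,l_N$ are coordinates on $R$. And $R/(l_1,\dots,l_N)\cong k[x_0]$ is one-dimensional in each degree $\ge0$ via evaluation at $\hat p$. So (4) is exact and is a projective resolution of $S_p$. Since $l_i(1,t)=t_i-p_i$, the complex $\Phi(S_p)$ is the Koszul complex over $Q$ on $t_1-p_1,\dots,t_N-p_N$.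

**Step 3: the choice of $p$.** $\Phi(X)$ has finitely many nonzero homology modules, all finitely generated over the domain $Q$. A finitely generated $Q$-module becomes free after inverting a suitable nonzero element, because it is free over the fraction field. Hence there is $0\ne q\in Q$ such that all $H_j(\Phi(X))_q$ are free over $Q_q$. As $k$ is infinite, choose $p\in k^N$ with $q(p)\ne0$. Let $O$ be the localization of $Q$ at $(t_1-p_1,\dots,t_N-p_N)$, with maximal ideal $\mathfrak m$, and $\Psi=O\otimes_Q\Phi$. Localization is exact, so all $H_j(\Psi(X))$ are free over $O$. If $X'\in\operatorname{add}X$, then each $H_j(\Psi(X'))$ is a direct summand of a finitely generated free module, hence free because $O$ is local.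

From now on we work in the homotopy category of bounded complexes of finitely generated free $O$-modules. Call a morphism a *ghost* if it is zero on all homology. A composite of morphisms one of which is a ghost is a ghost.

**Step 4: if all $H_j(C)$ are free, every ghost starting at $C$ is zero.** We split $C$. Let $Z_j$ and $B_j$ be the cycles and boundaries in $C_j$. In the lowest degree $Z_j=C_j$ is projective. If $Z_j$ is projective, then $B_j$ is a direct summand of $Z_j$, because $Z_j/B_j=H_j(C)$ is free. So $B_j$ is projective, $C_{j+1}\to B_j$ splits, and $Z_{j+1}$ is a direct summand of $C_{j+1}$, hence projective. Going up, we find $C_j=H_j'\oplus B_j\oplus B_{j-1}'$, where $H_j'\subseteq Z_j$ maps isomorphically to $H_j(C)$ and the differential maps $B_{j-1}'$ isomorphically to $B_{j-1}$. So $C$ is the direct sum of a contractible complex and of the free modules $H_j'$ placed in degree $j$. Now let $u$ be a ghost from a free module $H'$ in degree $j$ to a complex $W$. Then $u$ maps $H'$ into the boundaries of $W_j$, and as $H'$ is free, $u$ lifts through $W_{j+1}$. The lift is a null-homotopy.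

**Step 5: a sequence of length $r$ kills every composite of $r+1$ ghosts starting at $\Psi(S_p)$.** Let $0\to X_r\to\dots\to X_0\to S_p\to0$ be exact with $X_i\in\operatorname{add}X$. Put $K_0=S_p$ and $K_{i+1}=\ker(X_i\to K_i)$, so that $K_r\cong X_r$. We claim that any composite of $r-i+1$ ghosts starting at a shift of $\Psi(K_i)$ is zero. For $i=r$ this is Step 4. Let $i<r$, suppose the claim holds for $i+1$, and let $v_{r-i}\cdots v_1u$ be a composite of ghosts with $u$ starting at $\Psi(K_i)$ (shifts are handled the same way). The composite of $u$ with $\Psi(X_i)\to\Psi(K_i)$ is a ghost starting at $\Psi(X_i)$, so it is zero by Steps 3 and 4. By Step 1, $u=u'\delta$ with $\delta:\Psi(K_i)\to\Psi(K_{i+1})[1]$. Then $v_{r-i}\cdots v_2(v_1u')$ is a composite of $r-i$ ghosts starting at $\Psi(K_{i+1})[1]$: the map $u'$ need not be a ghost, but $v_1u'$ is one. By the claim for $i+1$ this composite is zero, hence so is the original one. The case $i=0$ is what we want.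

**Step 6: $N$ ghosts starting at $\Psi(S_p)$ with nonzero composite.** By Step 2, $F=\Psi(S_p)$ is the Koszul complex over $O$ on $t_1-p_1,\dots,t_N-p_N$. It is exact in positive degrees, $F_N\cong O$, and its differentials have entries in $\mathfrak m$. Let $F^{(j)}$ be the quotient complex $F_N\to\dots\to F_j$ of $F$, keeping the degrees, and let $F^{(j)}\to F^{(j+1)}$ be the projection that drops $F_j$, for $0\le j<N$. The homology of $F^{(j)}$ is concentrated in degree $j$, that of $F^{(j+1)}$ in degree $j+1$; so the projection is a ghost. The composite of all $N$ projections is the map $F\to F^{(N)}$ that is the identity on $F_N$ and zero elsewhere. If it were null-homotopic, there would be $h:F_{N-1}\to F_N$ with $h\,d_N=\mathrm{id}_{F_N}$ up to sign. But $d_N(F_N)\subseteq\mathfrak mF_{N-1}$, so the image of $h\,d_N$ lies in $\mathfrak mF_N\ne F_N$. Hence the composite is nonzero.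

By Step 5, a composite of $r+1$ or more ghosts starting at $\Psi(S_p)$ is zero. So $N<r+1$, that is, $r\ge N$. $\square$

To use Lemma 4 for an algebra $B$, we need to turn $B$-modules into $E_N$-modules by a functor $\operatorname{Hom}_B(T,-)$, with $T$ in $\operatorname{add}M$ for *every* generator-cogenerator $M$. Two kinds of modules are sure to lie there: projectives and injectives.

**Proposition 5.** Let $B$ be a finite-dimensional $k$-algebra. Suppose there are $B$-modules $T_0,\dots,T_N$, each projective or injective, and for all $c,d$ a $k$-linear map $\tau:e_cE_Ne_d\to\operatorname{Hom}_B(T_c,T_d)$, such that $\tau(e_c)=\mathrm{id}$ and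
$$\tau(rr')=\tau(r')\tau(r)\qquad(r\in e_cE_Ne_d,\ r'\in e_dE_Ne_l). \tag{5}$$
Then for $T=\bigoplus_cT_c$ and every $B$-module $Y$ the space $\Theta(Y)=\operatorname{Hom}_B(T,Y)=\bigoplus_c\operatorname{Hom}_B(T_c,Y)$ is an $E_N$-module via $r\varphi=\varphi\tau(r)$ for $r\in e_cE_Ne_d$, $\varphi\in\operatorname{Hom}_B(T_d,Y)$. If for every $p\in k^N$ there is a $B$-module $Y_p$ with $\Theta(Y_p)\cong S_p$, then $\operatorname{rep.dim}(B)\ge N+2$.

*Proof.* The module axiom is $(rr')\varphi=\varphi\tau(r')\tau(r)=r(r'\varphi)$, and $\Theta$ is functorial in $Y$. Let $M$ be a generator-cogenerator with $d=\operatorname{gl.dim}\operatorname{End}_B(M)<\infty$ (otherwise there is nothing to show), and $r=\max(d-2,0)$. Let $p$ be as in Lemma 4 for $X=\Theta(M)$. By Lemma 1(i), $Y_p$ has an $M$-resolution $0\to M_r\to\dots\to M_0\to Y_p\to0$. Each $T_c$ is projective or injective, so $T\in\operatorname{add}M$ and the sequence stays exact under $\operatorname{Hom}_B(T,-)$. We get an exact sequence of $E_N$-modules $0\to\Theta(M_r)\to\dots\to\Theta(M_0)\to S_p\to0$ with $\Theta(M_i)\in\operatorname{add}\Theta(M)$.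 By Lemma 4, $r\ge N\ge1$, so $d=r+2\ge N+2$. $\square$

**Corollary 6.** For $N\ge1$, $\operatorname{rep.dim}(E_N)\ge N+2$ and $\operatorname{rep.dim}(\hat E_N)=N+2$.

*Proof.* For $B=E=E_N$ take $T_c=Ee_c$, $\tau(r)$ right multiplication by $r$, and $Y_p=S_p$. Evaluation at $e_c$ identifies $\operatorname{Hom}_E(Ee_c,Y)$ with $e_cY$, and $r\varphi=\varphi\tau(r)$ sends $e_c$ to $\varphi(r)=r\varphi(e_d)$; so $\Theta(Y)=Y$. For $B=\hat E$ with $E=e\hat Ee$ take $T_c=\hat Ee_c$, again with right multiplications, so that $\Theta(W)=eW$; and $Y_p=\hat Ee\otimes_ES_p$, so that $eY_p=e\hat Ee\otimes_ES_p=S_p$. Proposition 5 gives both lower bounds. Since $(\operatorname{rad}E_N)^{N+1}=0$, Lemma 3 with $\ell=N+1$ gives $\operatorname{rep.dim}(\hat E_N)\le N+2$. $\square$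

So the first natural attempt, $A=\hat E_N$ with corner $E_N$, ends in a tie: $N+2$ for $A$, and at least $N+2$ for the corner by the bound we have. The cause is plain. Proposition 5 needs $N+1$ modules $T_c$; taking all of them projective puts the $N+1$ vertices in one chain, and the chain makes the radical series long.

## 6. An algebra that serves half the vertices by injectives

Proposition 5 also allows injective $T_c$. Split $\{0,\dots,N\}=S\sqcup\Gamma$ and look for $B$ with vertices $0,\dots,N$ and
$$T_c=Be_c\ (c\in S),\qquad T_c=D(e_cB)\ (c\in\Gamma).$$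
What must $B$ be? We have $\operatorname{Hom}_B(Be_a,Be_b)=e_aBe_b$, which suggests $e_aBe_b=R_{b-a}$ for $a,b\in S$. We have $\operatorname{Hom}_B(D(e_iB),D(e_jB))\cong e_iBe_j$, which suggests $e_iBe_j=R_{j-i}$ for $i,j\in\Gamma$. And $\operatorname{Hom}_B(Be_a,D(e_iB))=D(e_iBe_a)$, which suggests $e_iBe_a=D(R_{i-a})$ for $a\in S$, $i\in\Gamma$. Put $e_aBe_i=0$. Now $\Gamma$ comes *before* $S$ in the order of $B$, and the long chain is folded.

It remains to choose $S$. We also need maps $T_i\to T_d$ for $i\in\Gamma$, $d\in S$, $d>i$. They will exist when $D(R_{j-d})=0$ for all $j\in\Gamma$, that is, when $d$ lies above all of $\Gamma$. So let $\Gamma$ be an interval, with some low vertices of $S$ below it and some high ones above it. How many low ones? Let $Y_p$ be $S_p$ restricted to $S$; for $c\in\Gamma$ the space $\operatorname{Hom}_B(T_c,Y_p)$ will consist of homomorphisms from the collection of the $R_{c-a}$, $a$ low. With no low vertex it is $0$. With only the vertex $0$ it is $D(R_c)$, which has dimension greater than $1$. With the two vertices $0,1$, compatibility with multiplication by linear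 forms will leave only evaluation at $\hat p$. So we take two low vertices. The longest chains then have $2+(\text{number of high vertices})$ and $2+|\Gamma|$ vertices, so we take these numbers equal.

Let $s\ge1$, $N=2s+1$, $E=E_N$,
$$S=\{0,1\}\cup\{s+2,\dots,2s+1\},\qquad\Gamma=\{2,\dots,s+1\},$$
$\varepsilon=\sum_{a\in S}e_a$, $\gamma=\sum_{i\in\Gamma}e_i$, $\Lambda=\varepsilon E\varepsilon$, $G=\gamma E\gamma$. Let $Z=D(\varepsilon E\gamma)$, a $G$-$\Lambda$-bimodule by $(gz)(u)=z(ug)$ and $(z\lambda)(u)=z(\lambda u)$, and
$$B=B_s=\begin{pmatrix}\Lambda&0\\Z&G\end{pmatrix}. \tag{6}$$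
So $e_aBe_b=R_{b-a}$ for $a,b\in S$; $e_iBe_j=R_{j-i}$ for $i,j\in\Gamma$; $e_aBe_i=0$ and $e_iBe_a=D(R_{i-a})$ for $i\in\Gamma$, $a\in S$. The last space is zero unless $a\in\{0,1\}$.

**Example ($s=1$).** Here $N=3$, $S=\{0,1,3\}$, $\Gamma=\{2\}$. The spaces between different vertices are $e_0Be_1=R_1$, $e_0Be_3=R_3$, $e_1Be_3=R_2$, $e_2Be_0=D(R_2)$ and $e_2Be_1=D(R_1)$, with $R=k[x_0,\dots,x_3]$. The dimension is $4+4+20+10+10+4=52$. The chain $2,0,1,3$ carries no nonzero product because $e_2Be_3=0$, so products of three radical elements vanish. In $E_3$, by contrast, $x_0\cdot x_0\cdot x_0$ along $0,1,2,3$ is a nonzero product of three.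

**Lemma 7.** $(\operatorname{rad}B)^{s+2}=0$.

*Proof.* For $u\ne v$, $e_uBe_v\ne0$ only if $u<v$ in $S$, or $u<v$ in $\Gamma$, or $u\in\Gamma$ and $v\in\{0,1\}$. Also $e_uBe_u=k$. So $B$ is triangular for the order that lists $\Gamma$ increasingly and then $S$ increasingly, and $\operatorname{rad}B=\bigoplus_{u\ne v}e_uBe_v$. Consider a nonzero product of $m$ factors from spaces $e_{u_{l-1}}Be_{u_l}$ with $u_{l-1}\ne u_l$. The vertices $u_0,\dots,u_m$ are distinct. If all lie in $S$ there are at most $s+2$ of them; if all lie in $\Gamma$, at most $s$. Otherwise $u_0\in\Gamma$, $u_m\in S$ and $e_{u_0}Be_{u_m}\ne0$, so $u_m\in\{0,1\}$. The members in $S$ increase, so they all lie in $\{0,1\}$, and there are at most $s+2$ vertices. In every case $m+1\le s+2$. $\square$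

**The shape of the modules $T_c$.** Let $T_c=Be_c$ for $c\in S$ (projective) and $T_c=D(e_cB)$ for $c\in\Gamma$ (injective). As $\varepsilon B\gamma=0$, the map $B\to\Lambda$, $b\mapsto\varepsilon b\varepsilon$, is an algebra homomorphism, $\gamma T_c$ is a submodule of $T_c$, and $B$ acts on $T_c/\gamma T_c\cong\varepsilon T_c$ through $\Lambda$. We claim that, as $\Lambda$-modules,
$$T_c/\gamma T_c\cong\varepsilon T_c\cong\varepsilon Ee_c\qquad\text{for all }c. \tag{7}$$
For $c\in S$ this is clear from (6). For $c\in\Gamma$, $\varepsilon T_c=D(e_cB\varepsilon)=D(e_cZ)=DD(\varepsilon Ee_c)$, which we identify with $\varepsilon Ee_c$ by letting $u$ correspond to evaluation $\mathrm{ev}_u:z\mapsto z(u)$. The action agrees: $(\lambda\,\mathrm{ev}_u)(z)=(z\lambda)(u)=z(\lambda u)$, so $\lambda\,\mathrm{ev}_u=\mathrm{ev}_{\lambda u}$. Finally, for $d\in S$ with $d\ge s+2$ we have $Ze_d=D(e_dE\gamma)=0$, so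
$$T_d=Be_d=\Lambda e_d\quad\text{and}\quad\gamma T_d=0\qquad(d\in S,\ d\ge s+2). \tag{8}$$

**Lemma 8.** There are maps $\tau:e_cEe_d\to\operatorname{Hom}_B(T_c,T_d)$ as in Proposition 5, such that $\tau(r)$ acts on $\varepsilon$-parts, via (7), as right multiplication $u\mapsto ur$, $\varepsilon Ee_c\to\varepsilon Ee_d$.

*Proof.* **Step 1: definition of $\tau(r)$ for $r\in e_cEe_d$.**

* $c,d\in S$: $x\mapsto xr$.
* $c\in S$, $d\in\Gamma$: the map $Be_c\to T_d$ with $e_c\mapsto r\in e_cEe_d\subseteq\varepsilon T_d$. On $\varepsilon$-parts, $u=ue_c\mapsto ur$.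
* $c,d\in\Gamma$: $\tau(r)=D(\lambda_r)$, where $\lambda_r:e_dB\to e_cB$, $x\mapsto rx$. On $\varepsilon$-parts $\mathrm{ev}_u$ goes to $\mathrm{ev}_u\lambda_r$, which sends $z\in e_dZ$ to $(rz)(u)=z(ur)$; so it goes to $\mathrm{ev}_{ur}$.
* $c\in\Gamma$, $d\in S$: if $d\in\{0,1\}$, then $d<c$, so $r=0$ and $\tau(r)=0$. If $d\ge s+2$, $\tau(r)$ is the composite $T_c\to T_c/\gamma T_c=\varepsilon Ee_c\xrightarrow{\cdot r}\varepsilon Ee_d=\Lambda e_d=T_d$, using (8). It is $B$-linear because $B$ acts through $\Lambda$ on $T_c/\gamma T_c$ and on $T_d$.

Clearly $\tau$ is $k$-linear and $\tau(e_c)=\mathrm{id}$.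

**Step 2: $\tau(rr')=\tau(r')\tau(r)$ for $r\in e_cEe_d$, $r'\in e_dEe_l$.** We go through the positions of $c$ and $l$.

* $c\in S$: both sides send the generator $e_c$ of $Be_c$ to $rr'\in\varepsilon T_l$, by the description on $\varepsilon$-parts.
* $c\in\Gamma$, $l\in S$, $l\ge s+2$: $\gamma T_l=0$, so both sides vanish on $\gamma T_c$ and are determined by their $\varepsilon$-parts, which are both $u\mapsto urr'$.
* $c\in\Gamma$, $l\in\{0,1\}$: $l<c$, so $rr'=0$. Also $d<c$ or $l<d$, so $r=0$ or $r'=0$. Both sides are $0$.
* $c,d,l\in\Gamma$: $D(\lambda_{r'})D(\lambda_r)=D(\lambda_r\lambda_{r'})=D(\lambda_{rr'})$.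
* $c,l\in\Gamma$, $d\in S$: either $d\in\{0,1\}$, so $d<c$ and $r=0$; or $d\ge s+2>l$ and $r'=0$. Both sides are $0$. $\square$

So $\Theta(Y)=\bigoplus_c\operatorname{Hom}_B(T_c,Y)$ is an $E$-module for every $B$-module $Y$. It remains to find the modules $Y_p$.

**Lemma 9.** For $p\in k^N$ let $Y_p$ be the $\Lambda$-module $\varepsilon S_p$, viewed as a $B$-module via $B\to\Lambda$. Then $\Theta(Y_p)\cong S_p$ as $E$-modules.

*Proof.* **Step 1: a homomorphism $S_p\to\Theta(Y_p)$.** Send $1_c$ to
$$\varphi_c:T_c\to T_c/\gamma T_c=\varepsilon Ee_c\to\varepsilon S_p,\qquad u\mapsto u1_c\ \text{ in the last map}.$$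
It is $B$-linear. For $r\in e_cEe_d$, the map $r\varphi_d=\varphi_d\tau(r)$ vanishes on $\gamma T_c$, as $\tau(r)$ maps $\gamma T_c$ into $\gamma T_d$. On $\varepsilon$-parts it is $u\mapsto ur1_d=u(r1_d)=r(\hat p)\,u1_c$. So $r\varphi_d=r(\hat p)\varphi_c$, which is the rule in $S_p$.

**Step 2: $\operatorname{Hom}_B(T_c,Y_p)=k\varphi_c$ with $\varphi_c\ne0$; then the homomorphism is bijective.** For $c\in S$, $\operatorname{Hom}_B(Be_c,Y_p)=e_cY_p=k1_c$, and $\varphi_c(e_c)=1_c$.

Let $c\in\Gamma$, so $2\le c\le s+1$. As $\gamma Y_p=0$, we have $\operatorname{Hom}_B(T_c,Y_p)=\operatorname{Hom}_\Lambda(\varepsilon Ee_c,Y_p)$. The only nonzero components of $\varepsilon Ee_c$ are $e_1Ee_c=R_{c-1}$ and $e_0Ee_c=R_c$. So a homomorphism is a pair of linear maps $\phi_1:R_{c-1}\to k$, $\phi_0:R_c\to k$ with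
$$\phi_0(xu)=x(\hat p)\phi_1(u)\qquad(x\in R_1=e_0\Lambda e_1,\ u\in R_{c-1}). \tag{9}$$
For $x,y\in R_1$ and $w\in R_{c-2}$, computing $\phi_0(xyw)$ in two ways gives
$$y(\hat p)\phi_1(xw)=\phi_0(xyw)=x(\hat p)\phi_1(yw).$$
Take $y=x_0$, for which $y(\hat p)=1$: we get $\phi_1(xw)=0$ whenever $x(\hat p)=0$. Such products $xw$ span the degree $c-1$ part of the ideal $(l_1,\dots,l_N)$ with $l_i=x_i-p_ix_0$, and this is the kernel of evaluation $\mathrm{ev}_{\hat p}$ on $R_{c-1}$. So $\phi_1=\alpha\cdot\mathrm{ev}_{\hat p}$ for some $\alpha\in k$. By (9) and $R_c=R_1R_{c-1}$, also $\phi_0=\alpha\cdot\mathrm{ev}_{\hat p}$. Hence the Hom space is at most one-dimensional. The map $\varphi_c$ is the case $\alpha=1$, and it is nonzero because $x_0^{c-1}\mapsto1_1$. $\square$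

**Proposition 10.** $\operatorname{rep.dim}(B_s)\ge N+2=2s+3$.

*Proof.* Lemmas 8 and 9 verify the hypotheses of Proposition 5 for $B_s$ and $N=2s+1$. $\square$

## 7. Proofs of Theorems 2 and 3

**Proof of Theorem 2.** Put $A_s=\hat B_s$ and $e=\begin{pmatrix}1&0\\0&0\end{pmatrix}$. By Lemma 7 we may apply Lemma 3 with $\ell=s+2$: $A_s$ is self-injective, $eA_se=B_s$ and $\operatorname{rep.dim}(A_s)\le s+3$. By Proposition 10, $\operatorname{rep.dim}(eA_se)\ge2s+3$. For $s=1$ this reads $\operatorname{rep.dim}(A_1)\le4<5\le\operatorname{rep.dim}(eA_1e)$, and the conjecture is false. If $\operatorname{rep.dim}(A_1)$ were at most $3$, Theorem 1 would give $\operatorname{rep.dim}(eA_1e)\le3$, a contradiction; so $\operatorname{rep.dim}(A_1)=4$. $\square$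

**Proof of Theorem 3.** The algebra $A_{d-3}$ has $\operatorname{rep.dim}(A_{d-3})\le d$, but we want equality. We force it by adding a factor of known representation dimension.

**Step 1: products.** Modules over $A\times A'$ are pairs of modules, endomorphism rings of pairs are products, and a pair is a generator-cogenerator if and only if both components are. The global dimension of a product is the maximum of the global dimensions. So $\operatorname{rep.dim}(A\times A')=\max(\operatorname{rep.dim}A,\operatorname{rep.dim}A')$.

**Step 2: the algebra.** For $d\ge4$ put $A=A_{d-3}\times\hat E_{d-2}$, which is self-injective. By Theorem 2, $\operatorname{rep.dim}(A_{d-3})\le(d-3)+3=d$. By Corollary 6, $\operatorname{rep.dim}(\hat E_{d-2})=d$. So $\operatorname{rep.dim}(A)=d$.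

**Step 3: the idempotent.** Take $(e,0)$ with $e\in A_{d-3}$ as in Theorem 2. Then $(e,0)A(e,0)\cong B_{d-3}$, and Proposition 10 gives
$$\operatorname{rep.dim}((e,0)A(e,0))\ge2(d-3)+3=2d-3>d,$$
the last inequality because $d>3$. The difference is at least $d-3$, which is unbounded. $\square$
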